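\title{A holomorphically separable homogeneous manifold without an envelope of holomorphy}

\begin{abstract}
We exhibit a holomorphically separable complex homogeneous manifold that has no envelope of holomorphy, namely $X=SL_2(\mathbf C)^9/U$ with $U\cong\mathbf C^6$ a unipotent subgroup of the type in Nagata's counterexample to Hilbert's fourteenth problem. The algebra $\mathcal O(X)$ is not even abstractly isomorphic to the algebra of holomorphic functions on a reduced Stein space. For connected reductive $G$ and holomorphically separable $G/H$ we show that an envelope exists if and only if the algebra $\mathbf C[G]^H$ is finitely generated.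
\end{abstract}


\section{The question and the answer}

\subsection{Envelopes of homogeneous manifolds}
A \emph{complex homogeneous manifold} is a connected complex manifold $X$ on which a connected complex Lie group $G$ acts transitively by biholomorphic maps; thus $X=G/H$ with $H\subset G$ a closed complex subgroup. It is \emph{holomorphically separable} if for any two distinct points $x\ne y$ of $X$ some $f\in\mathcal O(X)$ has $f(x)\ne f(y)$. We say that $X$ \emph{has an envelope of holomorphy} if there are a reduced Stein space $\widehat X$ and an open holomorphic embedding $X\hookrightarrow\widehat X$ such that the restriction $\mathcal O(\widehat X)\to\mathcal O(X)$ is an isomorphism of $\mathbf C$-algebras. So $\widehat X$ arises from $X$ by adding points at which every holomorphic function on $X$ already has a value. Since Stein spaces are holomorphically separable, only a holomorphically separable $X$ can have an envelope. The following question is posed in \cite{TwoEnds}, and described there as open as far as its authors know. That paper does not define envelopes; the convention above is ours.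

\begin{quote}
\textbf{Question.} \emph{Does every holomorphically separable complex homogeneous manifold have an envelope of holomorphy?}
\end{quote}

The simplest example that is not itself Stein is the punctured plane. Let $N\subset SL_2(\mathbf C)$ be the group of upper triangular unipotent matrices. The first column identifies $SL_2(\mathbf C)/N$ with $\mathbf C^2\setminus 0$, and by Hartogs' theorem its envelope is $\mathbf C^2$. One is led to guess that the answer is yes and that, for algebraic $G$ and $H$, an envelope can be found algebraically: take the ring of regular functions on $G/H$, and let $\widehat X$ be the affine variety with this coordinate ring. For reductive $G$ this does work as long as the ring is finitely generated (Theorem~\ref{thm:B}).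

Finite generation of rings $\mathbf C[G]^H$ is a form of Hilbert's fourteenth problem, and it can fail. That failure alone does not answer the question, because a Stein space need not be algebraic and an algebra $\mathcal O(X)$ of holomorphic functions is not expected to be finitely generated. The point of this paper is that, in the situations considered here, a Stein envelope nevertheless forces the algebraic ring to be finitely generated.

For a linear algebraic group $G$ and a subgroup $H$, let $\mathbf C[G]^H$ be the algebra of regular functions on $G$ that are invariant under right translation by $H$. A connected complex Lie group is called \emph{reductive} if it is the complexification of a maximal compact subgroup; it then carries a canonical structure of linear algebraic group, to which $\mathbf C[G]^H$ refers.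

\begin{theorem}\label{thm:A}
There is a closed algebraic subgroup $U\cong\mathbf C^6$ of $G=SL_2(\mathbf C)^9$ such that the $21$-dimensional manifold $X=G/U$ is holomorphically separable, but $\mathcal O(X)$ is not isomorphic, even as an abstract $\mathbf C$-algebra, to $\mathcal O(S)$ for any reduced Stein space $S$. In particular $X$ has no envelope of holomorphy.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $G$ be a connected reductive complex Lie group and $X=G/H$ holomorphically separable. Then $H$ is algebraic, $X$ is quasi-affine, and $X$ has an envelope of holomorphy if and only if $\mathbf C[G]^H$ is finitely generated. In that case the envelope is $(\operatorname{Spec}\mathbf C[G]^H)^{an}$, and $X$ has complement of codimension $\ge2$ in it.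
\end{theorem}

So the answer to the question is no. Theorem~\ref{thm:A} is proved in Sections \ref{sec:char}--\ref{sec:proofA} and does not depend on Theorem~\ref{thm:B}. The latter is proved in Section~\ref{sec:B}, which uses from the earlier sections only Lemma~\ref{lem:char} and two short arguments of Section~\ref{sec:proofA}.

\subsection{The idea, on the punctured plane}\label{sec:idea}
Let $X=\mathbf C^2\setminus0$, with $\mathbf C^*$ acting by scalars. For $f\in\mathcal O(X)$ expand $f(tz)=\sum_{m\in\mathbf Z}(p_mf)(z)\,t^m$ in a Laurent series in $t\in\mathbf C^*$. Then $p_mf$ is holomorphic on $X$ and homogeneous of degree $m$. Such a function $\Phi$ extends to $\mathbf C^2$ by Hartogs, and letting $t\to0$ in $\Phi(tz)=t^m\Phi(z)$ we see that $\Phi$ vanishes if $m<0$ and is constant if $m=0$. Hence $p_mf=0$ for $m<0$, and $p_0:\mathcal O(X)\to\mathbf C$ is multiplicative. Of course $p_0f=f(0)$ is the value at the missing point. But $p_0$ was defined on $X$, with no reference to $\mathbf C^2$.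

Now suppose we only know that $\mathcal O(X)\cong\mathcal O(S)$ for some finite-dimensional reduced Stein space $S$. The character $p_0$ must be evaluation at a point of $S$, and the ideal of a point in $\mathcal O(S)$ is finitely generated (Lemma~\ref{lem:char}). So $\mathfrak m=\ker p_0$ satisfies $\dim\mathfrak m/\mathfrak m^2<\infty$. Let $B=\bigoplus_{m\ge0}B_m$ be the graded algebra spanned by the homogeneous functions. Taking homogeneous parts we see that $B_+/B_+^2$ is a subspace of $\mathfrak m/\mathfrak m^2$, so it is finite-dimensional; and a graded algebra with $B_0=\mathbf C$ and $\dim B_+/B_+^2<\infty$ is finitely generated. Here this is no news: $B=\mathbf C[z_1,z_2]$. But the argument used only the Stein property and the grading.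

The plan is therefore: find a homogeneous $X=G/U$ with a $\mathbf C^*$-action having only positive weights on $\mathcal O(X)$ apart from the constants, such that the graded algebra $B$ is not finitely generated. If $\mathcal O(X)\cong\mathcal O(S)$ as above, $B$ will turn out to be $\mathbf C[G]^U$, so it is enough that $\mathbf C[G]^U$ is not finitely generated. Positivity will be read off from copies of $\mathbf C^2\setminus0$ mapped to $X$. Non-finite generation comes from plane curves with high multiplicity at nine points.

\subsection{Conventions and facts about Stein spaces}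
Complex spaces are Hausdorff with countable topology. Algebra homomorphisms are unital and $\mathbf C$-linear. For a coherent sheaf on a Stein space $S$, Cartan's Theorem A says that global sections generate every stalk, and Theorem B that higher cohomology vanishes, so that taking global sections of coherent sheaves is exact. For reduced $S$ we use the following consequences and standard facts.
\begin{itemize}
\item[(S1)] If finitely many global sections $g_i$ of a coherent ideal sheaf $\mathcal I$ generate all its stalks, they generate $\Gamma(S,\mathcal I)$ as an ideal of $\mathcal O(S)$. In particular finitely many functions without common zero generate the unit ideal.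
\item[(S2)] For a closed analytic subset $Y\subset S$ the restriction $\mathcal O(S)\to\mathcal O(Y)$ is onto, and $Y$ is the common zero set of the functions vanishing on it. In particular one can prescribe values arbitrarily on a closed discrete set, and $\mathcal O(S)$ separates points.
\item[(S3)] With uniform convergence on compact sets $\mathcal O(S)$ is a Fr\'echet space, in which the global sections of a coherent ideal sheaf form a closed subspace.
\end{itemize}

\section{Characters of Stein algebras}\label{sec:char}

\begin{lemma}\label{lem:char}
Let $S$ be a finite-dimensional reduced Stein space and $\chi:\mathcal O(S)\to\mathbf C$ an algebra homomorphism. Then $\chi$ is evaluation at a unique point $p\in S$, and $I=\ker\chi$ is a finitely generated ideal. Hence $\dim I/I^2<\infty$.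
\end{lemma}

No continuity of $\chi$ is assumed; this is why Theorem~\ref{thm:A} can exclude abstract isomorphisms.

\begin{proof}
\emph{Cutting down to one point.} Let $T\subset S$ be a closed analytic set with $\dim T>0$. Choose two distinct points in each positive-dimensional irreducible component of $T$. The components form a locally finite family, so the chosen points form a countable closed discrete set, and by (S2) some $f\in\mathcal O(S)$ takes pairwise distinct values on it. Then $f$ is nonconstant on every positive-dimensional component, so $T\cap\{f=\chi(f)\}$ has smaller dimension than $T$. Starting with $T=S$ we find, after at most $\dim S$ steps, $f_1,\dots,f_n$ such that the set $\{f_i=\chi(f_i),\ i\le n\}$ is closed and discrete. Choose $f_{n+1}$ injective on this countable set. Then $\{f_i=\chi(f_i),\ i\le n+1\}$ has at most one point. It is not empty: otherwise the functions $f_i-\chi(f_i)\in\ker\chi$ would generate the unit ideal by (S1), giving $1\in\ker\chi$. So it is a point $p$.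

\emph{$\chi$ is evaluation at $p$.} Let $h\in\mathcal O(S)$. The functions $f_i-\chi(f_i)$ and $h-\chi(h)$ all lie in $\ker\chi$, so by the same argument they have a common zero, which can only be $p$. So $h(p)=\chi(h)$. The point is unique since $\mathcal O(S)$ separates points.

\emph{Finite generation.} Now $I$ consists of the global sections of the coherent ideal sheaf of $p$. By Theorem A and noetherianity, finitely many elements of $I$ generate the maximal ideal of $\mathcal O_{S,p}$. Together with the $f_i-\chi(f_i)$, which have no common zero off $p$, they generate the ideal sheaf of $p$ at every point, hence generate $I$ by (S1). If $g_1,\dots,g_r$ generate $I$ and $h_i\in\mathcal O(S)$, then $\sum h_ig_i\equiv\sum h_i(p)g_i$ modulo $I^2$, so $\dim I/I^2\le r$.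
\end{proof}

\section{The manifold}\label{sec:manifold}

We look for $U$ inside the group $N^9\cong\mathbf C^9$ of upper triangular unipotent elements of $SL_2(\mathbf C)^9$. A subspace $U\subset\mathbf C^9$ of codimension $3$ is the kernel of a linear map from $\mathbf C^9$ onto $\mathbf C^3$, hence is given by nine vectors $v_1,\dots,v_9$ spanning $\mathbf C^3$. We shall see in Section~\ref{sec:nfg} that invariants of $U$ then correspond to forms on $\mathbf C^3$ with prescribed multiplicities at the nine points $[v_i]\in\mathbf P^2$. So the choice to be made is that of nine points.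

\subsection{Nine points on a cubic}
Let $E\subset\mathbf P^2$ be a smooth cubic with equation $e$. Take an inflection point $o$ as origin of the group law, so that $\mathcal O_E(1)\cong\mathcal O_E(3o)$. Recall that a divisor on $E$ is principal if and only if its degree is $0$ and its sum in the group $E$ is $0$. Choose $P_1,\dots,P_9\in E$ linearly independent over $\mathbf Z$. This is possible one point at a time: $P_{k+1}$ has to avoid the set $\{Q: rQ\in\langle P_1,\dots,P_k\rangle\text{ for some }r\ge1\}$, which is countable since multiplication by $r\ge1$ on $E$ has finite fibers. The $P_i$ are distinct.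
\begin{itemize}
\item[(E1)] \emph{If $\mathcal O_E(d)\cong\mathcal O_E(\sum m_iP_i)$ with $d,m_i\in\mathbf Z$, then $d=0$ and all $m_i=0$.} Indeed $\sum m_iP_i-3d\,o$ is then principal. So $\sum m_iP_i=0$ in $E$, all $m_i=0$ by independence, and $3d=\sum m_i=0$.
\item[(E2)] \emph{A line contains at most three of the $P_i$,} because it meets $E$ in at most three points.
\end{itemize}
Let $v_i\in\mathbf C^3\setminus0$ represent $P_i$ and put
\[
U=\Bigl\{s\in\mathbf C^9:\ \sum_i s_iv_i=0\Bigr\}.
\]
By (E2) any eight of the $v_i$ span $\mathbf C^3$; in particular $\dim U=6$. The linear forms on $\mathbf C^9$ vanishing on $U$ are $\sum_i\ell(v_i)s_i$ with $\ell\in(\mathbf C^3)^*$, and if $\ell\ne0$, such a form has at least six nonzero coefficients by (E2). A nonzero combination of two coordinates therefore does not vanish on $U$: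
\begin{itemize}
\item[(E3)] \emph{For $i\ne j$ the coordinates $s_i,s_j$ are linearly independent on $U$.}
\end{itemize}

\subsection{The quotient}
Let $G=SL_2(\mathbf C)^9$ and write $g=(g_i)$, $g_i=\begin{pmatrix}a_i&b_i\\c_i&d_i\end{pmatrix}$. For $s\in\mathbf C^9$ let $u(s)=\left(\begin{pmatrix}1&s_i\\0&1\end{pmatrix}\right)_i\in G$. Through $s\mapsto u(s)$ we regard $U$ as a closed algebraic subgroup of $G$, and we put
\[
X=G/U,\qquad A=\mathbf C[G]^U\subset\mathcal O(X).
\]
Here $\dim X=27-6=21$. For every $s\in\mathbf C^9$, right translation by $u(s)$ fixes $a_i,c_i$ and maps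
\begin{equation}\label{eq:translate}
b_i\mapsto b_i+s_ia_i,\qquad d_i\mapsto d_i+s_ic_i .
\end{equation}

\begin{lemma}\label{lem:sep}
$X$ is holomorphically separable.
\end{lemma}

\begin{proof}
The $a_i,c_i$ are $U$-invariant, and if they agree at $g$ and $g'$, then each $g_i^{-1}g_i'$ has determinant $1$ and fixes the first basis vector, so $g'=g\,u(s)$ for some $s\in\mathbf C^9$. To decide whether $s\in U$ we need functions that detect $\sum s_iv_i$. By \eqref{eq:translate} the quotient $b_i/a_i$ is shifted by $s_i$, so $\sum_i(b_i/a_i)v_i$ is shifted by $\sum s_iv_i$. We clear denominators, and use $d_i/c_i$ where $a_i$ vanishes.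

For $J\subset\{1,\dots,9\}$ let $(z_i,w_i)=(a_i,b_i)$ if $i\in J$ and $(c_i,d_i)$ otherwise, and put $Q_J(g)=\sum_iw_i\bigl(\prod_{k\ne i}z_k\bigr)v_i\in\mathbf C^3$. By \eqref{eq:translate}, for all $s\in\mathbf C^9$,
\[
Q_J(g\,u(s))=Q_J(g)+\Bigl(\prod_kz_k(g)\Bigr)\sum_is_iv_i .
\]
So the components of $Q_J$ are $U$-invariant. Suppose all $Q_J$ and all $a_i,c_i$ agree at $g$ and $g'$, so that $g'=g\,u(s)$ as above. Choose $J$ so that all $z_i(g)\ne0$; then $\sum s_iv_i=0$, hence $s\in U$ and $gU=g'U$.
\end{proof}

\section{A positive grading on $\mathcal O(X)$}\label{sec:grading}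

Let $\gamma(t)=(\operatorname{diag}(t,t^{-1}))_{i}\in G$ for $t\in\mathbf C^*$. Since $\gamma(t)^{-1}u(s)\gamma(t)=u(t^{-2}s)$, the group $\gamma(\mathbf C^*)$ normalizes $U$, and
\[
gU\cdot t:=g\,\gamma(t)\,U
\]
is a well-defined holomorphic $\mathbf C^*$-action on $X$, commuting with the left action of $G$. For $m\in\mathbf Z$ let $\mathcal O(X)_m=\{f\in\mathcal O(X):\ f(x\cdot t)=t^mf(x)\text{ for all }x,t\}$. For $f\in\mathcal O(X)$ the Laurent expansion
\[
f(x\cdot t)=\sum_{m\in\mathbf Z}(p_mf)(x)\,t^m,\qquad (p_mf)(x)=\frac1{2\pi i}\oint f(x\cdot t)\,t^{-m-1}\,dt,
\]
defines linear maps $p_m:\mathcal O(X)\to\mathcal O(X)_m$. For instance $a_i,c_i$ have degree $1$, while the components of $Q_J$ have degree $8-1=7$.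

\begin{lemma}\label{lem:pos}
$\mathcal O(X)_m=0$ for $m<0$, and $\mathcal O(X)_0=\mathbf C$.
\end{lemma}

The idea is to find, through every point of $X$, many images of $SL_2(\mathbf C)/N=\mathbf C^2\setminus0$ on which $\gamma$ acts by scalars, and to use the computation of Section~\ref{sec:idea} on each. For $m=0$ this shows that $f$ is invariant under many subgroups $SL_2(\mathbf C)$ of $G$, and (E3) ensures that together they generate $G$.

\begin{proof}
Let $s\in U$ have all $s_i\ne0$; by (E3) no coordinate vanishes identically on $U$, so such $s$ exist. Choose $\sigma_i$ with $\sigma_i^2=s_i$, let $\tau_i=\operatorname{diag}(\sigma_i,\sigma_i^{-1})$, and define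
\[
\psi_s:SL_2(\mathbf C)\to G,\qquad \psi_s(q)=(\tau_iq\tau_i^{-1})_i .
\]
Then $\psi_s\begin{pmatrix}1&r\\0&1\end{pmatrix}=u(rs)\in U$ and $\psi_s(\operatorname{diag}(t,t^{-1}))=\gamma(t)$. Let $f\in\mathcal O(X)_m$ and $g\in G$. The function $F(q)=f(g\psi_s(q)U)$ on $SL_2(\mathbf C)$ is right invariant under $N$, so $F(q)=\Phi(\text{first column of }q)$ with $\Phi\in\mathcal O(\mathbf C^2\setminus0)$, and $\Phi(tz)=t^m\Phi(z)$. By Section~\ref{sec:idea}, $\Phi=0$ if $m<0$, and $\Phi$ is constant if $m=0$. As $g$ is arbitrary, $f=0$ if $m<0$. If $m=0$, then $f$, viewed as a function on $G$, is right invariant under $\psi_s(SL_2(\mathbf C))$, for every $s\in U$ with nonzero coordinates.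

Let $m=0$. The elements of $G$ whose right translation fixes $f$ form a closed complex subgroup, whose Lie algebra contains the Lie algebra $\mathfrak l$ generated by all $d\psi_s(\mathfrak{sl}_2)$. We show that $\mathfrak l=\operatorname{Lie}G$; as $G$ is connected, $f$ is then constant. Let $\mathsf e,\mathsf h,\mathsf f$ be the standard basis of $\mathfrak{sl}_2$, and $\mathsf e_i,\mathsf h_i,\mathsf f_i$ the corresponding basis of the $i$-th factor of $\operatorname{Lie}G$. Then $\mathfrak l$ contains
\[
\mathsf e_s=d\psi_s(\mathsf e)=\sum s_i\mathsf e_i,\qquad \mathsf f_s=d\psi_s(\mathsf f)=\sum s_i^{-1}\mathsf f_i .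
\]
By (E3) the polynomials $s_i$, $r_i$ and $s_ir_j-s_jr_i$ $(i\ne j)$ are not identically zero on $U\times U\ni(s,r)$. Since $U\times U$ is irreducible, we find $s,r\in U$ with all coordinates nonzero and with pairwise distinct ratios $\kappa_i=s_i/r_i$. Then $D=[\mathsf e_s,\mathsf f_r]=\sum\kappa_i\mathsf h_i\in\mathfrak l$ and
\[
(\operatorname{ad}D)^k\mathsf e_s=\sum(2\kappa_i)^ks_i\mathsf e_i,\qquad
(\operatorname{ad}D)^k\mathsf f_r=\sum(-2\kappa_i)^kr_i^{-1}\mathsf f_i .
\]
Taking $k=0,\dots,8$, Vandermonde's determinant gives all $\mathsf e_i,\mathsf f_i\in\mathfrak l$, hence all $\mathsf h_i=[\mathsf e_i,\mathsf f_i]\in\mathfrak l$.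
\end{proof}

\begin{remark}
Without (E3) the lemma can fail. Take two factors and $U=\{s_1+s_2=0\}$. By \eqref{eq:translate} the nonconstant function $a_1b_2+a_2b_1$ is $U$-invariant, and its degree is $0$. Here the ratios $\kappa_1,\kappa_2$ always coincide.
\end{remark}

By Lemma~\ref{lem:pos}, $p_m=0$ for $m<0$. Multiplying the expansions of $f(x\cdot t)$ and $h(x\cdot t)$, which are power series in $t$, we get
\begin{equation}\label{eq:cauchy}
p_m(fh)=\sum_{a+b=m,\ a,b\ge0}p_a(f)\,p_b(h),
\end{equation}
a finite sum. In particular $p_0:\mathcal O(X)\to\mathcal O(X)_0=\mathbf C$ is an algebra homomorphism. Put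
\[
B=\bigoplus_{m\ge0}B_m,\quad B_m=\mathcal O(X)_m,\quad B_0=\mathbf C,\qquad B_+=\bigoplus_{m\ge1}B_m .
\]

\section{$\mathbf C[G]^U$ is not finitely generated}\label{sec:nfg}

Let $s\in U$ act on $\mathbf C[x_1,\dots,x_9,y_1,\dots,y_9]$ by
\[
x_i\mapsto x_i,\qquad y_i\mapsto y_i+s_ix_i,
\]
and let $R$ be the ring of invariants. By \eqref{eq:translate}, $R$ is isomorphic to the subring $A\cap\mathbf C[a_1,b_1,\dots,a_9,b_9]$ of $A$. We first show that $R$ is not finitely generated. Since a subring of a finitely generated ring need not be finitely generated, a further argument will be needed to pass to $A$.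

\subsection{Invariants are forms with multiplicities}
The substitution $w_i=y_i/x_i$ turns the action into translations: $w\mapsto w+s$. We look at a smaller case first.

\begin{example}
Take two variables of each kind and $U=\{s_1+s_2=0\}$. The $U$-invariant polynomials in $w_1,w_2$ are the polynomials in $w_1+w_2$, so the invariants in $\mathbf C[x_1^{\pm1},x_2^{\pm1},y_1,y_2]$ are spanned by the elements $x_1^{\alpha_1}x_2^{\alpha_2}(w_1+w_2)^d$. Different elements of this kind have no monomial $x^\alpha w^\beta$ in common, so a combination of them is a polynomial in $x,y$ only if each of its terms is. A single one is a polynomial in $x,y$ exactly when $\alpha_i\ge d$ for both $i$, because $(w_1+w_2)^d$ has degree $d$ in $w_i$. It is then $x_1^{\alpha_1-d}x_2^{\alpha_2-d}(x_1y_2+x_2y_1)^d$. So the ring of invariants is $\mathbf C[x_1,x_2,x_1y_2+x_2y_1]$.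
\end{example}

In our case $w_1+w_2\in\mathbf C$ is replaced by $\sum w_iv_i\in\mathbf C^3$, powers of $w_1+w_2$ by forms $\Phi$ on $\mathbf C^3$, and the degree of $\Phi(\sum w_kv_k)$ in $w_i$ drops when $\Phi$ vanishes at $v_i$. For a form $\Phi$ write $\operatorname{mult}_{P_i}\Phi$ for the order of vanishing of the polynomial $\Phi$ at $v_i$, which is the multiplicity of the curve $\Phi=0$ at $P_i$ (with value $\infty$ if $\Phi=0$).

\begin{lemma}\label{lem:R}
For $d\ge0$, $\alpha\in\mathbf Z^9$ and a form $\Phi$ of degree $d$ put $\Phi_\alpha=x^\alpha\,\Phi(\sum w_iv_i)$. Then $\Phi\mapsto\Phi_\alpha$ is injective, $\Phi_\alpha\Psi_\beta=(\Phi\Psi)_{\alpha+\beta}$, and $R=\bigoplus_{d,\alpha}\{\Phi_\alpha:\Phi\in H(d,\alpha)\}$, where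
\[
H(d,\alpha)=\{\Phi:\ \deg\Phi=d,\ \operatorname{mult}_{P_i}\Phi\ge m_i\text{ for all }i\},\qquad m_i:=d-\alpha_i ,
\]
and the zero form is counted as a form of degree $d$.
\end{lemma}

\begin{proof}
The product formula is clear, and injectivity holds since the $v_i$ span $\mathbf C^3$. We have $\mathbf C[x^{\pm1},y]=\mathbf C[x^{\pm1}][w]$; grade this ring by giving $x^\alpha w^\beta$ the degree $(|\beta|,\alpha)$. Since $w\mapsto\sum w_iv_i$ identifies $\mathbf C^9/U$ with $\mathbf C^3$, the $U$-invariants in it are the sums of elements $x^\alpha\Phi(\sum w_iv_i)$ with $\Phi\in\mathbf C[X_1,X_2,X_3]$. Splitting each $\Phi$ into forms, we see that the invariants are a graded subspace, whose part of degree $(d,\alpha)$ consists of the $\Phi_\alpha$ with $\Phi$ a form of degree $d$. The subring $\mathbf C[x,y]$ is spanned by the monomials with $\alpha_i\ge\beta_i\ge0$, hence is a graded subspace too. So $R$, the intersection of the two, is graded, and for a form $\Phi$ of degree $d$ we have $\Phi_\alpha\in R$ if and only if $\Phi(\sum w_kv_k)$ has degree $\le\alpha_i$ in $w_i$, for every $i$.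

Let $\Phi\ne0$, and let $\Phi(v_i+v)=\sum_j\Phi_j(v)$ be the Taylor expansion at $v_i$, with $\Phi_j$ homogeneous of degree $j$ in $v$. By homogeneity $\Phi(w_iv_i+v)=\sum_jw_i^{d-j}\Phi_j(v)$. Insert $v=\sum_{k\ne i}w_kv_k$. As the $v_k$, $k\ne i$, span $\mathbf C^3$, the polynomial $\Phi_j(\sum_{k\ne i}w_kv_k)$ vanishes only if $\Phi_j=0$. So the degree in $w_i$ is $d$ minus the smallest $j$ with $\Phi_j\ne0$, that is, $d-\operatorname{mult}_{P_i}\Phi$. This is $\le\alpha_i$ if and only if $\operatorname{mult}_{P_i}\Phi\ge m_i$.
\end{proof}

\subsection{Infinitely many generators}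
The curve $\Phi=0$ of a form $\Phi\in H(d,\alpha)$ with $e\nmid\Phi$ meets the cubic $E$ in $3d$ points, counted with multiplicity, of which (if all $m_i\ge0$) $\sum m_i$ are forced. The excess
\[
\delta(d,\alpha)=3d-\sum_im_i
\]
is additive in $(d,\alpha)$. We show that it is positive for every nonconstant such $\Phi_\alpha$, and that $\delta=3$ occurs in arbitrarily high degree. An element with $\delta=3$ can be a product of at most three factors of positive $\delta$; this will contradict finite generation.

\begin{lemma}\label{lem:delta}
If $\Phi\in H(d,\alpha)$, $e\nmid\Phi$, and $\Phi_\alpha$ is not constant, then $\delta(d,\alpha)\ge1$.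
\end{lemma}

\begin{proof}
The restriction $\Phi|_E$ is a nonzero section of $\mathcal O_E(d)$. Its divisor has degree $3d$ and is $\ge\sum\max(m_i,0)P_i\ge\sum m_iP_i$. So $\delta\ge0$. If $\delta=0$, the divisor equals $\sum m_iP_i$, so $\mathcal O_E(d)\cong\mathcal O_E(\sum m_iP_i)$. By (E1), $d=0$ and all $m_i=0$. Then $\alpha=0$, and $\Phi_\alpha$ is constant.
\end{proof}

This is where the independence of the $P_i$ is used. If the $P_i$ were instead nine distinct intersection points of $E$ with another cubic $e'=0$, then $e'\in H(3,(2,\dots,2))$ would have $\delta=9-9=0$.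

\begin{lemma}\label{lem:forms}
For every $k\ge0$ there is a form $\Phi^{[k]}$ of degree $3k+1$ with $\operatorname{mult}_{P_i}\Phi^{[k]}\ge k$ for all $i$ and $e\nmid\Phi^{[k]}$.
\end{lemma}

\begin{proof}
Let $\mathcal L_k$ be the space of forms of degree $3k+1$ with multiplicity $\ge k$ at all $P_i$. Multiplicity $\ge k$ at one point imposes at most $k(k+1)/2$ linear conditions, so
\[
\dim\mathcal L_k\ \ge\ \frac{(3k+3)(3k+2)}2-9\cdot\frac{k(k+1)}2=3k+3 .
\]
Let $k\ge1$ and consider the restriction
\[
\mathcal L_k\to H^0\bigl(E,\mathcal O_E(3k+1)(-k\textstyle\sum P_i)\bigr).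
\]
Its kernel consists of the forms $e\Psi\in\mathcal L_k$. Since $e$ has multiplicity one at each $P_i$ and multiplicities add, this kernel is $e\mathcal L_{k-1}$. The line bundle on the right has degree $3(3k+1)-9k=3$, hence a $3$-dimensional space of sections. So $\dim\mathcal L_k\le\dim\mathcal L_{k-1}+3$, and from $\dim\mathcal L_0=3$ we get $\dim\mathcal L_k\le3k+3$. Thus $\dim\mathcal L_k=3k+3>3k=\dim e\mathcal L_{k-1}$ for $k\ge1$, and any element of $\mathcal L_k\setminus e\mathcal L_{k-1}$ will do. For $k=0$ take a nonzero linear form.
\end{proof}

\begin{proposition}\label{prop:R}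
$R$ is not finitely generated.
\end{proposition}

\begin{proof}
Otherwise $R$ is generated by finitely many nonconstant homogeneous elements $r_\nu=\Phi^{(\nu)}_{\alpha^\nu}$, with $d_\nu=\deg\Phi^{(\nu)}$. Let $k\ge0$ and $\alpha=(2k+1,\dots,2k+1)$. By Lemma~\ref{lem:forms} the element $\Phi^{[k]}_\alpha$ lies in $R$: here $d=3k+1$, $m_i=k$, and $\delta=3(3k+1)-9k=3$. It is a linear combination of monomials in the $r_\nu$ of the same degree $(d,\alpha)$. So $\Phi^{[k]}$ is the same linear combination of the corresponding products of the $\Phi^{(\nu)}$. Since $e\nmid\Phi^{[k]}$, one of these products involves only factors with $e\nmid\Phi^{(\nu)}$. Each of its factors has $\delta\ge1$ by Lemma~\ref{lem:delta}, and the total is $3$, so there are at most three factors. Hence $3k+1\le3\max_\nu d_\nu$ for every $k$, which is absurd.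
\end{proof}

\subsection{From $R$ to $A$}

\begin{proposition}\label{prop:A}
$A=\mathbf C[G]^U$ is not finitely generated.
\end{proposition}

\begin{proof}
The idea is to write $R$ as a ring of invariants of the reductive group $G$. Let $W=(\mathbf C^2)^9$ with its natural $G$-action. On columns $(p_i,q_i)$ the element $u(s)$ acts by $p_i\mapsto p_i+s_iq_i$, $q_i\mapsto q_i$; with $x_i=q_i$, $y_i=p_i$ we get $\mathbf C[W]^U\cong R$. Regard $A\otimes\mathbf C[W]$ as the algebra of regular functions $F(g,v)$ on $G\times W$ that are right $U$-invariant in $g$, and let $G$ act on it through $h(g,v)=(hg,hv)$. A $G$-invariant $F$ satisfies $F(g,v)=F(1,g^{-1}v)=\varphi(g^{-1}v)$ with $\varphi(v)=F(1,v)$, and right $U$-invariance in $g$ means $\varphi(u^{-1}v)=\varphi(v)$ for $u\in U$. Conversely, every $\varphi\in\mathbf C[W]^U$ defines such an $F$. So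
\[
(A\otimes\mathbf C[W])^G\cong\mathbf C[W]^U\cong R .
\]
If $A$ were finitely generated, so would be $A\otimes\mathbf C[W]$. By Hilbert's theorem the invariants of a reductive group acting rationally on a finitely generated algebra are finitely generated, so $R$ would be too, contradicting Proposition~\ref{prop:R}.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

By Lemma~\ref{lem:sep}, $X$ is holomorphically separable. Suppose $\Theta:\mathcal O(S)\to\mathcal O(X)$ is an algebra isomorphism with $S$ a reduced Stein space.

\emph{$S$ is irreducible.} Since $X$ is connected, $\mathcal O(X)$ is an integral domain. If $S$ were reducible, let $S_1$ be an irreducible component and $S_2$ the union of the others, so that neither contains the other. By (S2) there are nonzero functions vanishing on $S_1$ and on $S_2$, respectively. Their product is $0$, a contradiction. So $S$ is irreducible, hence finite-dimensional.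

\emph{$B$ is finitely generated.} Lemma~\ref{lem:char}, applied to $\chi=p_0\circ\Theta$, shows that $\mathfrak m=\ker p_0$ satisfies $\dim\mathfrak m/\mathfrak m^2<\infty$. We have $B_+\subset\mathfrak m$. The map $B_+/B_+^2\to\mathfrak m/\mathfrak m^2$ is injective: let $f\in B_+$ and $f=\sum_jf_jf_j'$, a finite sum with $f_j,f_j'\in\mathfrak m$. As $p_0f_j=p_0f_j'=0$, formula \eqref{eq:cauchy} gives
\[
p_mf=\sum_j\ \sum_{a+b=m,\ a,b\ge1}p_a(f_j)\,p_b(f_j')\in B_+^2,
\]
and $f$ is the sum of its finitely many nonzero components $p_mf$. So $f\in B_+^2$. Hence $\dim B_+/B_+^2<\infty$. Choose homogeneous $b_1,\dots,b_l\in B_+$ spanning $B_+$ modulo $B_+^2$. An element of $B_m$, $m\ge1$, is a linear combination of those $b_i$ of degree $m$ plus a sum of products of homogeneous elements of smaller positive degree, so $B_m\subset\mathbf C[b_1,\dots,b_l]$ by induction on $m$. Thus $B$ is generated by $b_1,\dots,b_l$. As these have positive degree, every $B_m$ is finite-dimensional.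

\emph{$B=A$.} The group $\gamma(\mathbf C^*)$ acts rationally on $\mathbf C[G]$ by right translation and, normalizing $U$, preserves $A$. So $A$ is the sum of its weight spaces $A\cap\mathcal O(X)_m$, and $A\subset B$. Conversely, $B_m$ is finite-dimensional and, since the actions of $G$ and $\mathbf C^*$ commute, stable under $(g\cdot f)(x)=f(g^{-1}x)$. A function in $B_m$ vanishing at all points is $0$, so there are points $x_j\in X$ whose evaluations form a basis of $B_m^*$. The coordinates $(g\cdot f)(x_j)=f(g^{-1}x_j)$ of $g\cdot f$ are holomorphic in $g$, so $B_m$ is a finite-dimensional holomorphic representation of $SL_2(\mathbf C)^9$, hence a rational one. Therefore $f(gU)=(g^{-1}\cdot f)(eU)$ is a regular function of $g$ for $f\in B_m$; that is, $f\in A$.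

So $A=B$ is finitely generated, contradicting Proposition~\ref{prop:A}. Since an envelope $\widehat X$ would be a reduced Stein space with $\mathcal O(\widehat X)\cong\mathcal O(X)$, the manifold $X$ has none. \qed

\section{Reductive groups: proof of Theorem~\ref{thm:B}}\label{sec:B}

Let $G$ be a connected reductive complex Lie group and $K\subset G$ a maximal compact subgroup, with Haar measure $dk$ of total mass $1$. Finite-dimensional holomorphic representations of $G$ are rational and completely reducible. For a closed complex subgroup $H$ and $X=G/H$, let $G$ act on $\mathcal O(X)$ by $(g\cdot f)(x)=f(g^{-1}x)$. Put $n=\dim X$ and let $A\subset\mathcal O(X)$ be the algebra of $G$-finite functions, those whose $G$-translates span a finite-dimensional space.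

\subsection{$G$-finite functions}

\begin{lemma}\label{lem:finite}
Let $H\subset G$ be any closed complex subgroup.
\begin{enumerate}
\item[(i)] $A$ is the space of $K$-finite vectors of $\mathcal O(X)$ and equals $\mathbf C[G]^H$. For every closed $K$-stable subspace $\mathcal E\subset\mathcal O(X)$, the subspace $\mathcal E\cap A$ is dense in $\mathcal E$.
\item[(ii)] For an irreducible representation $\lambda$ of $K$ with character $\chi_\lambda$ the isotypic component $A_\lambda$ is finite-dimensional, and $P_\lambda f=\dim\lambda\int_K\overline{\chi_\lambda(k)}\,k\cdot f\,dk$ is a continuous projection of $\mathcal O(X)$ onto $A_\lambda$.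
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $V\subset\mathcal O(X)$ be finite-dimensional and $K$-stable. Then it is stable under $\mathfrak k=\operatorname{Lie}K$, acting by $(\xi f)(x)=\frac d{dt}\big|_0f(\exp(-t\xi)x)$. For holomorphic $f$ we have $(i\xi)f=i(\xi f)$, so $V$ is stable under $\mathfrak g=\mathfrak k+i\mathfrak k$. For $\xi\in\mathfrak g$ and $w\in V$ put $w(t)=\exp(t\xi|_V)w\in V$. Then
\[
\tfrac d{dt}\bigl[w(t)(\exp(t\xi)x)\bigr]=(\xi w(t))(\exp(t\xi)x)-(\xi w(t))(\exp(t\xi)x)=0,
\]
so $w(t)(\exp(t\xi)x)=w(x)$, that is, $\exp(t\xi)\cdot w=w(t)\in V$. As $G$ is connected, $V$ is $G$-stable. So $K$-finite and $G$-finite vectors coincide. The group $K$ acts continuously on the Fr\'echet space $\mathcal O(X)$, and by Peter--Weyl $K$-finite vectors are dense in every closed $K$-stable subspace. A $G$-finite $f$ lies in a finite-dimensional representation which is holomorphic, hence rational, so $f(gH)=(g^{-1}\cdot f)(eH)$ is regular in $g$ (as in Section~\ref{sec:proofA}). Conversely, regular functions on $G$ are $G$-finite. So $A=\mathbf C[G]^H$.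

(ii) By (i), $A_\lambda\subset\mathbf C[G]_\lambda$, which has dimension $(\dim\lambda)^2$. The operator $P_\lambda$ is continuous, its image consists of $K$-finite vectors of type $\lambda$, and it is the identity on $A_\lambda$.
\end{proof}

For a finite-dimensional $G$-submodule $V\subset A$ let $\varphi_V:X\to V^*$, $x\mapsto\mathrm{ev}_x$. This map is equivariant. If $V\subset V'$, then $\varphi_V$ is $\varphi_{V'}$ followed by the restriction $V'^*\to V^*$. ``For $V$ large'' means for all $V$ containing some fixed $V_0$.

\begin{lemma}\label{lem:qa}
Let $X=G/H$ be holomorphically separable. Then $H$ is algebraic, and for $V$ large $\varphi_V$ is an isomorphism of $X$ onto an orbit in $V^*$. So $X$ is quasi-affine, $A=\mathbf C[X]$ is integrally closed, and its fraction field is $\mathbf C(X)$.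
\end{lemma}

\begin{proof}
If $g$ fixes $\varphi_V(eH)$ for all $V$, then $f(gH)=f(eH)$ for all $f\in A$. Since $A$ is dense in $\mathcal O(X)$ and $\mathcal O(X)$ separates points, $g\in H$. So $H=\bigcap_VG_{\varphi_V(eH)}$, a directed intersection of algebraic subgroups. By noetherianity $H=G_{\varphi_V(eH)}$ for $V$ large. So $H$ is algebraic and, in characteristic $0$, $\varphi_V$ is an isomorphism of $G/H$ onto the orbit, which is locally closed. Hence $X$ is quasi-affine, and $\mathbf C[X]=\mathbf C[G]^H=A$ has fraction field $\mathbf C(X)$. It is integrally closed because $X$ is smooth.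
\end{proof}

From now on $X=G/H$ is holomorphically separable.

\subsection{If $A$ is finitely generated, there is an envelope}\label{sec:if}
Let $Y=\operatorname{Spec}A$, a normal affine variety. Take $V$ so large that it generates $A$ and $\varphi_V$ is an isomorphism onto an orbit. Then $Y$ is the Zariski closure of $\varphi_V(X)$ in $V^*$, and an orbit is open in its closure; so $X\to Y$ is an open immersion.

Suppose $Y\setminus X$ contains a prime divisor $D$ of $Y$. Take $0\ne f\in A$ vanishing on $D$, with $\operatorname{div}f=kD+\sum k_iD_i$, where $k,k_i\ge1$ and $D_i\ne D$, and take $g_i\in A$ vanishing on $D_i$ but not on $D$. Then $f^{-1}\prod g_i^{k_i}$ has its only pole along $D$. As $Y$ is normal, it is regular off $D$, so it belongs to $\mathbf C[X]$ but not to $\mathbf C[Y]$, contradicting $\mathbf C[X]=A=\mathbf C[Y]$. So $Y\setminus X$ has codimension $\ge2$. The space $Y^{an}$ is Stein and normal, so holomorphic functions extend over analytic subsets of codimension $\ge2$; hence $\mathcal O(Y^{an})\to\mathcal O(X)$ is bijective, and $Y^{an}$ is an envelope.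

\subsection{If there is an envelope, $A$ is finitely generated}
Let $\widehat X$ be an envelope of $X$. We look for a $V$ such that $\varphi_V$ extends to a biholomorphic map from $\widehat X$ onto a normal affine variety; its coordinate ring will be $A$. To control $\varphi_V$ on all of $\widehat X$ we show that $G$ acts on $\widehat X$ and that there is a smallest nonempty $G$-stable analytic set $Z$, which is a single orbit. For $X=\mathbf C^2\setminus0$ it is the origin. If the points where some property fails form a $G$-stable analytic set, then the property holds everywhere as soon as it holds at one point of $Z$.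

As in Section~\ref{sec:proofA}, $\widehat X$ is irreducible. So it has pure dimension $n$, as $X$ is open in it. The restriction $\mathcal O(\widehat X)\to\mathcal O(X)$ is a continuous bijection of Fr\'echet spaces, hence a homeomorphism by the open mapping theorem. We identify the two algebras. Then $A$ is dense in $\mathcal O(\widehat X)$, and it separates the points of $\widehat X$.

\medskip\noindent\textbf{Step 1: $G$ acts on $\widehat X$.} Let $z\in\widehat X$, $g\in G$. By Lemma~\ref{lem:char} the character $f\mapsto(g^{-1}\cdot f)(z)$ of $\mathcal O(\widehat X)$ is evaluation at a unique point $gz$, so $f(gz)=(g^{-1}\cdot f)(z)$ for all $f$. This extends the action on $X$, and $f((gh)z)=(h^{-1}g^{-1}\cdot f)(z)=(g^{-1}\cdot f)(hz)=f(g(hz))$ shows that it is an action.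

Each $g$ acts biholomorphically. Since $f\circ g=g^{-1}\cdot f$ on $\widehat X$, it suffices to show that a map $h:\widehat X\to\widehat X$ such that $f\circ h$ is holomorphic for all $f\in\mathcal O(\widehat X)$ is holomorphic. First, $h$ is continuous. Otherwise there are $z_\nu\to z$ with all $h(z_\nu)$ outside a fixed neighborhood of $h(z)$. If a subsequence of $h(z_\nu)$ converges to some $w$, then, along it, $f(w)=\lim f(h(z_\nu))=f(h(z))$ for all $f$, so $w=h(z)$, a contradiction. If not, then after passing to a subsequence the $h(z_\nu)$ are distinct and form a closed discrete set, and by (S2) some $f$ has $f(h(z_\nu))=\nu$. This contradicts $f(h(z_\nu))\to f(h(z))$. Secondly, near each point of the target finitely many global functions give a local embedding, by Theorem A. Since $\widehat X$ is reduced, the continuous map $h$ is holomorphic.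

The maps $\varphi_V$ extend to holomorphic maps $\varphi_V:\widehat X\to V^*$, $z\mapsto\mathrm{ev}_z$. These are equivariant by the definition of $gz$.

\medskip\noindent\textbf{Step 2: a maximal $G$-stable ideal.} Since $X$ is homogeneous, $A^G=\mathbf C$. Let $\rho f=\int_Kk\cdot f\,dk$, a continuous projection of $\mathcal O(\widehat X)$ onto the $K$-invariants, which by Lemma~\ref{lem:finite}(ii) lie in $A$ and by the proof of (i) are $G$-invariant, hence constant. If $J\subset A$ is a proper $G$-stable ideal, then $\rho(J)\subset J\cap\mathbf C=0$, since $J$ is a union of finite-dimensional $K$-stable subspaces. So $\rho$ vanishes on the sum $M$ of all proper $G$-stable ideals, and on its closure $\overline M$ in $\mathcal O(\widehat X)$, which is an ideal because $A$ is dense. As $\rho(1)=1$, we have $1\notin\overline M$. In particular $M$ is the largest proper $G$-stable ideal of $A$. Put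
\[
Z=\{z\in\widehat X:\ f(z)=0\text{ for all }f\in M\},
\]
a $G$-stable analytic set, on which also $\overline M$ vanishes.

\medskip\noindent\textbf{Step 3: $Z\ne\emptyset$.} Suppose $Z=\emptyset$. Let $T\subset\widehat X$ be a nonempty analytic set, and choose a point $p_j$ in each of its countably many irreducible components. As $p_j\notin Z$, each $\{f\in\overline M:f(p_j)=0\}$ is a proper closed subspace of the Fr\'echet space $\overline M$, so by Baire some $f\in\overline M$ vanishes at no $p_j$, and $T\cap\{f=0\}$ is empty or has smaller dimension than $T$. Starting with $T=\widehat X$ we obtain finitely many elements of $\overline M$ without common zero. By (S1), $1\in\overline M$, a contradiction.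

\medskip\noindent\textbf{Step 4: every nonempty $G$-stable analytic set $Y'\subset\widehat X$ contains $Z$.} The functions vanishing on $Y'$ form a closed $G$-stable ideal $I(Y')$ with $1\notin I(Y')$. So $I(Y')\cap A$ is a proper $G$-stable ideal of $A$, hence contained in $M$, and it is dense in $I(Y')$ by Lemma~\ref{lem:finite}(i). Thus $I(Y')\subset\overline M$ vanishes on $Z$. By (S2), $Y'$ is the zero set of $I(Y')$, so $Z\subset Y'$.

\medskip\noindent\textbf{Step 5: $Z$ is one orbit.} Fix $x\in Z$. Let $O_V=G\varphi_V(x)$, which is open in its Zariski closure $\overline{O_V}$. The $G$-stable analytic set $\varphi_V^{-1}(\overline{O_V})$ contains $x$, hence contains $Z$ by Step 4. The $G$-stable analytic set $Z\cap\varphi_V^{-1}(\overline{O_V}\setminus O_V)$ misses $x\in Z$, hence is empty by Step 4. So $\varphi_V(Z)=O_V$.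

Let $L=G_x$. As $A$ separates points, $L=\bigcap_VG_{\varphi_V(x)}$, and by noetherianity there is $V_0$ with $L=G_{\varphi_V(x)}$ for all $V\supset V_0$. So $L$ is algebraic. Let $z\in Z$. For $V\supset V_0$ write $\varphi_V(z)=g_V\varphi_V(x)$. The coset $g_VL$ is unique. Restricting from $V^*$ to $V_0^*$ gives $\varphi_{V_0}(z)=g_V\varphi_{V_0}(x)$, so $g_VL=g_{V_0}L$. Hence $\varphi_V(z)=\varphi_V(g_{V_0}x)$ for all $V\supset V_0$, and no element of $A$ separates $z$ from $g_{V_0}x$. So $z=g_{V_0}x$. Thus $Z=Gx$, and $\varphi_V|_Z:Z\to O_V\cong G/L$ is bijective for $V\supset V_0$.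

\medskip\noindent\textbf{Step 6: for $V$ large, $\varphi_V$ is a local embedding on all of $\widehat X$.} Recall that $\varphi_V$ embeds a neighborhood of $z$ as a closed analytic subset of an open set in $V^*$ if and only if the differentials of its components span $\mathfrak m_z/\mathfrak m_z^2$; by Nakayama this means that the coherent sheaf $\Omega^1_{\widehat X/V^*}$ has zero stalk at $z$. The map $\mathcal O(\widehat X)\to\mathcal O_{\widehat X,x}/\mathfrak m_x^2$ is onto by Theorem B, and its kernel is closed by (S3). So it is a continuous map onto a finite-dimensional space, and it maps the dense subspace $A$ onto that space. Hence for $V$ large $\varphi_V$ is a local embedding at $x$. The set where it is not, the support of $\Omega^1_{\widehat X/V^*}$, is analytic, $G$-stable, and misses $x\in Z$. By Step 4 it is empty.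

\medskip\noindent\textbf{Step 7: $Z\cong G/L$, and $L$ is reductive.} The group $G$ acts on $Z$ transitively by biholomorphic maps, and the reduced space $Z$ has smooth points. So $Z$ is a manifold of pure dimension. For $V$ large, $\varphi_V|_Z:Z\to O_V$ is a bijective holomorphic immersion of manifolds. If $\dim Z<\dim O_V$, its image would have measure zero. So the dimensions agree, and $\varphi_V|_Z$ is a bijective local biholomorphism: $Z\cong O_V\cong G/L$. As a closed analytic subset of $\widehat X$, $Z$ is Stein. By Matsushima's theorem \cite{Matsushima}, for reductive $G$ a Stein quotient $G/L$ has reductive $L$. Hence $G/L$ is affine and $\mathbf C[G/L]$ is finitely generated.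

\medskip\noindent\textbf{Step 8: the restriction $A\to\mathbf C[G/L]$, $f\mapsto f|_Z$, is onto.} The $G$-finite functions on $Z\cong G/L$ are $\mathbf C[G/L]=\bigoplus_\lambda\mathbf C[G/L]_\lambda$, by Lemma~\ref{lem:finite} applied to $L$. In particular $f\mapsto f|_Z$ maps $A$ to $\mathbf C[G/L]$. Given $h\in\mathbf C[G/L]_\lambda$, extend it to $f\in\mathcal O(\widehat X)$ by (S2). Restriction is continuous and equivariant, so $P_\lambda f\in A_\lambda$ restricts to $P_\lambda h=h$.

\medskip\noindent\textbf{Step 9: choice of $V$.} Take $V$ so large that $\varphi_V$ is a local embedding, $\varphi_V|_X$ is an isomorphism onto an orbit (Lemma~\ref{lem:qa}), Steps 5 and 7 apply, and $V$ contains lifts of generators of $\mathbf C[G/L]$. All these properties persist when $V$ is enlarged. Let $\mathbf C[V]\subset A$ be the subalgebra generated by $V$. Its spectrum is the Zariski closure of the orbit $\varphi_V(X)\cong X$, so its fraction field is $\mathbf C(X)$. The integral closure of $\mathbf C[V]$ in $\mathbf C(X)$ is $G$-stable, is finitely generated, and lies in the integrally closed ring $A$. It is generated by a finite-dimensional $G$-submodule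 containing $V$. Replacing $V$ by that submodule, we may assume that $\mathbf C[V]$ is normal.

Let $Y\subset V^*$ be the Zariski closure of $\varphi_V(X)$, a normal affine variety of dimension $n$ with $\mathbf C[Y]=\mathbf C[V]$. Polynomials vanishing on $\varphi_V(X)$ pull back to functions on $\widehat X$ that vanish on $X$, hence are $0$. So $\varphi_V$ is a map $\varphi:\widehat X\to Y$. The orbit $\varphi(X)$ is open in $Y$; put $T=Y\setminus\varphi(X)$.

\medskip\noindent\textbf{Step 10: $\varphi:\widehat X\to Y^{an}$ is biholomorphic.}

\emph{Locally biholomorphic.} Near each point, $\varphi$ embeds the pure $n$-dimensional space $\widehat X$ as a closed analytic subset of an open subset of $Y^{an}$. As $Y^{an}$ is normal, it is locally irreducible, of dimension $n$. So the image contains a neighborhood of the image point in $Y^{an}$.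

\emph{Injective.} The set $\varphi^{-1}(T)$ is a proper analytic subset of the irreducible space $\widehat X$, so $\widehat X^\circ=\widehat X\setminus\varphi^{-1}(T)$ is irreducible and dense. It contains $X$. The map $r=(\varphi|_X)^{-1}\circ\varphi:\widehat X^\circ\to X$ is holomorphic and the identity on the open set $X$. For $f\in\mathcal O(\widehat X)$ the function $f\circ r-f$ vanishes on $X$, hence on $\widehat X^\circ$. As $\mathcal O(\widehat X)$ separates points, $r=\mathrm{id}$. Thus $\widehat X^\circ=X$, and $X$ is dense in $\widehat X$. If now $\varphi(z)=\varphi(w)$ with $z\ne w$, take disjoint neighborhoods of $z$ and $w$ mapped homeomorphically onto the same open set $Q\subset Y^{an}$. The images of their intersections with $X$ are open and dense in $Q$, so they meet. This contradicts injectivity of $\varphi|_X$.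

\emph{Surjective.} By the choice of $V$ the map $\mathbf C[Y]\to\mathbf C[G/L]$ is onto, so $G/L\cong Z\to Y$ is a closed immersion and $\varphi(Z)$ is a closed orbit. Disjoint closed $G$-stable subsets of an affine $G$-variety are separated by invariants, as $G$ is reductive; but $\mathbf C[Y]^G\subset A^G=\mathbf C$. So for every $y\in Y$ the closure of $Gy$ meets $\varphi(Z)$ and therefore contains this orbit. Zariski closure and closure in the usual topology agree for orbits. The set $\varphi(\widehat X)$ is open in the usual topology, $G$-stable, and contains $\varphi(Z)$. So it meets, hence contains, every orbit.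

\medskip\noindent\textbf{Conclusion.} Let $f\in A\subset\mathbf C(X)=\mathbf C(Y)$. Via $\varphi^{-1}$ this rational function on $Y$ extends to a holomorphic function on $Y^{an}$. It has no pole along any prime divisor of $Y$, since it is locally bounded and $Y$ is smooth at a general point of a divisor. As $Y$ is normal, $f\in\mathbf C[Y]$. Hence $A=\mathbf C[Y]$ is finitely generated, and $\widehat X\cong(\operatorname{Spec}A)^{an}$ compatibly with the embeddings of $X$. The statement on codimension was proved in Section~\ref{sec:if}. This completes the proof of Theorem~\ref{thm:B}. \qed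

\begin{thebibliography}{9}

\bibitem{Matsushima}
Matsushima, Nagoya Math. J. \textbf{16} (1960).

\bibitem{TwoEnds}
\emph{Complex Homogeneous Manifolds With Two Ends}, doi:10.1307/mmj/1029002509,
\url{https://www.projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.1307%2Fmmj%2F1029002509&isResultClick=True}.

\end{thebibliography}
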